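\title{The distributivity number of the quotient by the summable ideal can exceed $\mathfrak{h}$}

\begin{abstract}
Let $\mathfrak{h}$ be the distributivity number of $\mathcal{P}(\omega)/\mathrm{fin}$ and let $\mathfrak{h}_{1/n}$ be the distributivity number of $\mathcal{P}(\omega)/\mathcal{I}_{1/n}$, where $\mathcal{I}_{1/n}$ is the ideal of sets whose reciprocals have a finite sum. We show that $\mathfrak{h}=\mathfrak{s}=\omega_1<\mathfrak{h}_{1/n}=\omega_2=\mathfrak{c}$ is consistent with ZFC. The model is a finite support iteration of Laver-type forcings; each of them adds a positive lower bound, modulo the ideal, of a long decreasing sequence of positive sets, while every infinite set remains split by a set from the ground model. In the same model the quotient by an $F_\sigma$ P-ideal has distributivity number $\omega_2$ if the ideal is tall and $\omega_1$ otherwise. In the Mathias model $\mathfrak{h}_{1/n}<\mathfrak{h}$, so neither inequality is provable.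
\end{abstract}

\section{Introduction}

For $a,b\subseteq\omega$ we write $a\subseteq^* b$ if $a\setminus b$ is finite. An \emph{ideal} on $\omega$ is a family $\mathcal{I}\subseteq\mathcal{P}(\omega)$ that is closed under subsets and finite unions, contains all finite sets and does not contain $\omega$. The members of $\mathcal{I}^+=\mathcal{P}(\omega)\setminus\mathcal{I}$ are the \emph{positive} sets. We order $\mathcal{I}^+$ by
\[
a\le_{\mathcal{I}} b\iff a\setminus b\in\mathcal{I};
\]
this is the Boolean algebra $\mathcal{P}(\omega)/\mathcal{I}$ with its zero removed. A set $D\subseteq\mathcal{I}^+$ is \emph{open} if $a\in D$ whenever $a\in\mathcal{I}^+$ and $a\le_{\mathcal{I}}b$ for some $b\in D$, and \emph{dense} if every $b\in\mathcal{I}^+$ has some $a\in D$ with $a\le_{\mathcal{I}}b$. The \emph{distributivity number} of $\mathcal{P}(\omega)/\mathcal{I}$ is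
\[
\mathfrak{h}(\mathcal{I})=\min\Big\{|\mathcal{D}| : \mathcal{D}\text{ is a family of dense open subsets of }\mathcal{I}^+\text{ and }\textstyle\bigcap\mathcal{D}\text{ is not dense}\Big\}.
\]
A dense open set is a requirement that can be met by shrinking any positive set and that stays met under further shrinking; $\mathfrak{h}(\mathcal{I})$ is the least number of such requirements that cannot always be met together. For the ideal $\mathrm{Fin}$ of finite sets, $\mathfrak{h}(\mathrm{Fin})$ is the usual distributivity number $\mathfrak{h}$. For the \emph{summable ideal}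
\[
\mathcal{I}_{1/n}=\{X\subseteq\omega:\mu(X)<\infty\},\qquad \mu(X)=\sum_{n\in X,\ n\ge 1}\frac1n,
\]
we write $\mathfrak{h}_{1/n}=\mathfrak{h}(\mathcal{I}_{1/n})$. The following question was posed in \cite{density}.

\begin{quote}
\emph{Is it consistent with ZFC that $\mathfrak{h}<\mathfrak{h}_{1/n}$?}
\end{quote}

The answer is yes. A set $S\subseteq\omega$ \emph{splits} $A\subseteq\omega$ if $A\cap S$ and $A\setminus S$ are both infinite, and the splitting number $\mathfrak{s}$ is the least size of a family $\mathcal{S}\subseteq\mathcal{P}(\omega)$ such that every infinite set is split by a member of $\mathcal{S}$.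

\begin{theorem}\label{thm:main}
If ZFC is consistent, so is ZFC $+\ \mathfrak{h}=\mathfrak{s}=\omega_1<\mathfrak{h}_{1/n}=\omega_2=\mathfrak{c}$.
\end{theorem}

An ideal $\mathcal{I}$ is \emph{tall} if every infinite set has an infinite subset in $\mathcal{I}$. It is a \emph{P-ideal} if for every countable $\{a_i:i<\omega\}\subseteq\mathcal{I}$ there is $a\in\mathcal{I}$ with $a_i\subseteq^* a$ for all $i$. It is $F_\sigma$ if it is a countable union of closed subsets of $\mathcal{P}(\omega)$, identified with the Cantor space $2^\omega$. The ideal $\mathcal{I}_{1/n}$ has all three properties: an infinite set contains $n_0<n_1<\cdots$ with $n_i\ge 2^i$; for $a_i\in\mathcal{I}_{1/n}$ take $a=\bigcup_i(a_i\setminus m_i)$ with $\mu(a_i\setminus m_i)<2^{-i}$; and the sets $\{X:\mu(X)\le k\}$ are closed. The method covers all ideals of this kind.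

\begin{theorem}\label{thm:all}
If ZFC is consistent, so is ZFC together with: $\mathfrak{h}=\mathfrak{s}=\omega_1$, $\mathfrak{c}=\omega_2$, and for every $F_\sigma$ P-ideal $\mathcal{I}$, $\mathfrak{h}(\mathcal{I})=\omega_2$ if $\mathcal{I}$ is tall and $\mathfrak{h}(\mathcal{I})=\omega_1$ if $\mathcal{I}$ is not tall. Moreover, ZFC proves $\mathfrak{h}(\mathcal{I})\le\mathfrak{h}$ for every ideal $\mathcal{I}$ that is not tall.
\end{theorem}

\begin{theorem}\label{thm:mathias}
In the Mathias model $\mathfrak{h}_{1/n}=\omega_1<\mathfrak{h}=\omega_2$. So neither inequality between $\mathfrak{h}$ and $\mathfrak{h}_{1/n}$ is provable in ZFC.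
\end{theorem}

\subsection*{What one would guess}
Both $\mathfrak{h}$ and $\mathfrak{h}_{1/n}$ lie between $\omega_1$ and $\mathfrak{c}$ (Lemma~\ref{lem:bounds}), so they are equal under CH. If $\mathcal{I}$ is not tall, then below some infinite set $A$ the quotient $\mathcal{P}(\omega)/\mathcal{I}$ is a copy of $\mathcal{P}(\omega)/\mathrm{fin}$, which gives $\mathfrak{h}(\mathcal{I})\le\mathfrak{h}$. Together with Theorem~\ref{thm:mathias} this suggests that $\mathfrak{h}_{1/n}\le\mathfrak{h}$ should be a theorem, and there is a natural attempt at a proof. Cut $\omega\setminus\{0\}$ into consecutive intervals $J_0,J_1,\dots$ with $1\le\mu(J_n)\le2$, and lift a dense open $D\subseteq[\omega]^\omega$ to the open set $D^*$ of all positive $X$ with $X\le_{\mathcal{I}_{1/n}}\bigcup_{n\in a}J_n$ for some $a\in D$. If $\mu(X\cap J_n)\ge\varepsilon>0$ for all $n$ in an infinite set, choose $a\in D$ inside that set; then $X\cap\bigcup_{n\in a}J_n$ is an element of $D^*$ below $X$. But a positive set $X$ can be spread thin, with $\mu(X\cap J_n)\to0$: let $X\cap J_n$ be the shortest initial segment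 of $J_n$ of mass at least $1/(n+1)$, whose mass is at most $2/(n+1)$ because $\min J_n\ge n+1$. For such $X$ the set $D=\{a\in[\omega]^\omega:\sum_{n\in a}\mu(X\cap J_n)<\infty\}$ is dense open and $D^*$ has no element below $X$. Theorem~\ref{thm:main} shows that the attempt cannot be repaired.

\subsection*{The method}
We keep $\mathfrak{h}$ small through the inequality $\mathfrak{h}\le\mathfrak{s}$ (Lemma~\ref{lem:split}): the ground model satisfies CH, and its subsets of $\omega$ will split every infinite set of the extension. To make $\mathfrak{h}_{1/n}$ large we iterate, $\omega_2$ times, a forcing that adds a positive set $X$ lying $\le_{\mathcal{I}}$-below all members of a filter $U$ that meets $\omega_1$ given dense sets. The two aims pull against each other. The filter $U$ may well be an ultrafilter, and then for every old set $S$ one of $X\cap S$, $X\setminus S$ is in $\mathcal{I}$. For $\mathcal{I}=\mathrm{Fin}$ this says that $X$ is split by no old set. For a tall ideal there is room: the small part of $X$ may be infinite. The forcing of Section~\ref{sec:forcing} uses this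 room by building $X$ from finite pieces, each of which may stick out of a given $Y\in U$ by a small error. We must then show that \emph{every} new infinite set, not only $X$, is split by an old set. Section~\ref{sec:gentle} reduces this to a combinatorial property $(*)$ of the filter, Section~\ref{sec:dichotomy} proves the dichotomy that produces filters with $(*)$, and Sections~\ref{sec:iteration} and~\ref{sec:model} carry out the iteration. Section~\ref{sec:mathias} treats the Mathias model and depends only on Section~\ref{sec:submeasures}.

We identify $n\in\omega$ with $\{0,\dots,n-1\}$, so $X\cap n$ is an initial part and $X\setminus n$ a tail of $X$. In forcing, $p\le q$ means that $p$ is stronger, and $\Vdash\psi$ means that the largest condition forces $\psi$. We use the \emph{maximal principle}: if $\Vdash\exists y\,\psi(y)$, there is a name $\dot y$ with $\Vdash\psi(\dot y)$.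

\section{Submeasures and bounds in ZFC}\label{sec:submeasures}

The proof uses three properties of $\mu$.

\begin{definition}\label{def:admissible}
A function $\varphi:\mathcal{P}(\omega)\to[0,\infty]$ is \emph{admissible} if
\begin{enumerate}
\item[(P1)] $\varphi(\emptyset)=0$, $\varphi$ is monotone, subadditive and finite on finite sets, and $\varphi(X)=\sup_n\varphi(X\cap n)$ for all $X\subseteq\omega$;
\item[(P2)] for all $X\subseteq\omega$: $\varphi(X)<\infty$ if and only if $\lim_n\varphi(X\setminus n)=0$;
\item[(P3)] $\lim_n\varphi(\{n\})=0$ and $\varphi(\omega)=\infty$.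
\end{enumerate}
We put $\mathcal{I}_\varphi=\{X\subseteq\omega:\varphi(X)<\infty\}$.
\end{definition}

The measure $\mu$ is admissible, since a series of nonnegative terms converges exactly when its tails tend to $0$ and the harmonic series diverges; and $\mathcal{I}_\mu=\mathcal{I}_{1/n}$. The counting measure $X\mapsto|X|$ has all the properties except $\lim_n\varphi(\{n\})=0$, and its ideal is $\mathrm{Fin}$. So the first half of (P3) is what separates $\mathcal{I}_{1/n}$ from $\mathrm{Fin}$.

Let $\varphi$ satisfy (P1) and $\varphi(\omega)=\infty$. Then $\mathcal{I}=\mathcal{I}_\varphi$ is an ideal, and $Y$ is positive if and only if $\varphi(Y)=\infty$. The function $\varphi$ is countably subadditive, because $(\bigcup_iX_i)\cap n$ is covered by finitely many $X_i$. If $Y$ is positive and $a\in\mathcal{I}$, then $Y\setminus a$ is positive. Hence for positive $Y$ and all $n,r\in\omega$ there is a finite $a\subseteq Y\setminus n$ with $\varphi(a)\ge r$. We use these facts without comment.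

\subsection*{Codes and absoluteness}
Fix a recursive bijection $(a,q)\mapsto\ulcorner a,q\urcorner$ from $[\omega]^{<\omega}\times\mathbb{Q}^+$ onto $\omega$. The \emph{code} of a function $\varphi$ satisfying (P1) is $w_\varphi=\{\ulcorner a,q\urcorner:\varphi(a)>q\}$. It determines $\varphi$: on finite sets $\varphi(a)=\sup\{q:\ulcorner a,q\urcorner\in w_\varphi\}$, and then $\varphi(X)=\sup_n\varphi(X\cap n)$. In a forcing extension we read $\varphi$ as the function given by these two formulas. Any monotone, subadditive, finite function on finite sets that vanishes at $\emptyset$ extends by the second formula to a function satisfying (P1). Hence ``$w$ is the code of a function satisfying (P1) and (P3)'' is an arithmetical statement about $w$. The statement ``$X\in\mathcal{I}_\varphi$'' reads $\exists q\,\forall n\ \ulcorner X\cap n,q\urcorner\notin w_\varphi$ and is arithmetical in $X$ and $w_\varphi$, and (P2) is a universal quantifier over $X$ followed by an arithmetical statement, that is, $\Pi^1_1$. By Mostowski's absoluteness theorem, $\Pi^1_1$ statements with real parameters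 have the same truth value in a model and in its forcing extensions. Therefore:
\begin{enumerate}
\item[(Abs)] ``$w$ is the code of an admissible function $\varphi$'', ``$X\in\mathcal{I}_\varphi^+$'' and ``$X\le_{\mathcal{I}_\varphi}Y$'' are absolute between a model containing $w,X,Y$ and its forcing extensions.
\end{enumerate}
For $\varphi=\mu$, admissibility is a theorem of ZFC and Mostowski's theorem is not needed.

\subsection*{Bounds}

\begin{lemma}[$\sigma$-closure]\label{lem:sigma}
Let $\varphi$ satisfy \textup{(P1)} and $\varphi(\omega)=\infty$, and let $\mathcal{I}=\mathcal{I}_\varphi$. If $Y_0\ge_{\mathcal{I}}Y_1\ge_{\mathcal{I}}\cdots$ are positive, there is a positive $Y\subseteq Y_0$ with $Y\subseteq^*Y_i$ for all $i$.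
\end{lemma}

\begin{proof}
The set $\bigcap_{i\le k}Y_i$ is positive, since it is $Y_k$ minus $\bigcup_{i\le k}(Y_k\setminus Y_i)\in\mathcal{I}$. Choose finite sets $a_k\subseteq\bigcap_{i\le k}Y_i$ with $\varphi(a_k)\ge k+1$, and let $Y=\bigcup_ka_k$. Then $\varphi(Y)=\infty$, $Y\subseteq Y_0$, and $Y\setminus Y_i\subseteq\bigcup_{k<i}a_k$.
\end{proof}

\begin{lemma}\label{lem:bounds}
Let $\varphi$ satisfy \textup{(P1)} and $\varphi(\omega)=\infty$. Then $\omega_1\le\mathfrak{h}(\mathcal{I}_\varphi)\le\mathfrak{c}$. In particular this holds for $\mathfrak{h}$ and $\mathfrak{h}_{1/n}$.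
\end{lemma}

\begin{proof}
Let $\mathcal{I}=\mathcal{I}_\varphi$. Given dense open sets $D_i$ $(i<\omega)$ and a positive $b$, choose $b\ge_{\mathcal{I}}Y_0\ge_{\mathcal{I}}Y_1\ge_{\mathcal{I}}\cdots$ with $Y_i\in D_i$. The set $Y$ of Lemma~\ref{lem:sigma} is below $b$ and lies in every $D_i$ by openness.

For the upper bound, let $D_a=\{d\in\mathcal{I}^+:a\not\le_{\mathcal{I}}d\}$ for $a\in\mathcal{I}^+$. It is open because $\le_{\mathcal{I}}$ is transitive. It is dense: given a positive $d$, choose finite $a_k\subseteq d$ with $\max a_k<\min a_{k+1}$ and $\varphi(a_k)\ge k+1$. The sets $d_0=\bigcup_ka_{2k}$ and $d_1=\bigcup_ka_{2k+1}$ are disjoint and positive, and $a$ is not below both, since otherwise $a=(a\setminus d_0)\cup(a\setminus d_1)\in\mathcal{I}$. As $d\notin D_d$, the at most $\mathfrak{c}$ sets $D_a$ have empty intersection. The counting measure and $\mu$ give the two special cases.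
\end{proof}

For an ideal $\mathcal{I}$, say that $S\subseteq\omega$ \emph{$\mathcal{I}$-splits} $X$ if $X\cap S$ and $X\setminus S$ are both positive, and let
\[
D_S^{\mathcal{I}}=\{X\in\mathcal{I}^+: S\text{ does not }\mathcal{I}\text{-split }X\}.
\]

\begin{lemma}\label{lem:split}
The set $D_S^{\mathcal{I}}$ is dense open. If every positive set is $\mathcal{I}$-split by a member of $\mathcal{S}\subseteq\mathcal{P}(\omega)$, then $\mathfrak{h}(\mathcal{I})\le|\mathcal{S}|$. In particular $\omega_1\le\mathfrak{h}\le\mathfrak{s}$.
\end{lemma}

\begin{proof}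
If $X'\le_{\mathcal{I}}X$, then $X'\cap S\subseteq(X'\setminus X)\cup(X\cap S)$ and $X'\setminus S\subseteq(X'\setminus X)\cup(X\setminus S)$, which gives openness. If a positive $X$ is not in $D_S^{\mathcal{I}}$, then $X\cap S$ is a positive subset of $X$ that is. Under the hypothesis on $\mathcal{S}$, $\bigcap_{S\in\mathcal{S}}D_S^{\mathcal{I}}=\emptyset$. Take $\mathcal{I}=\mathrm{Fin}$ and use Lemma~\ref{lem:bounds} for the last statement.
\end{proof}

\begin{lemma}\label{lem:ctblsplit}
For every countable $\mathcal{A}\subseteq[\omega]^\omega$ there is a set $S$ that splits every member of $\mathcal{A}$.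
\end{lemma}

\begin{proof}
List $\mathcal{A}$ as $A_0,A_1,\dots$ with every member repeated infinitely often, choose $x_0<y_0<x_1<y_1<\cdots$ with $x_i,y_i\in A_i$, and let $S=\{x_i:i<\omega\}$.
\end{proof}

\begin{proposition}\label{prop:nontall}
If $\mathcal{I}$ is an ideal that is not tall, then $\mathfrak{h}(\mathcal{I})\le\mathfrak{h}$.
\end{proposition}

\begin{proof}
Let $A$ be an infinite set with no infinite subset in $\mathcal{I}$, so that $\mathcal{I}\cap\mathcal{P}(A)=[A]^{<\omega}$. Using a bijection between $\omega$ and $A$, take sets $D_\xi$ $(\xi<\mathfrak{h})$, dense open in $([A]^\omega,\subseteq^*)$, and $a_0\in[A]^\omega$ with no common element of the $D_\xi$ below it. Put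
\[
E_\xi=\{b\in\mathcal{I}^+:b\setminus A\in\mathcal{I},\ b\cap A\in D_\xi\}\cup\{b\in\mathcal{I}^+:b\cap A\text{ is finite}\}.
\]

\emph{$E_\xi$ is open.} Let $b\in E_\xi$ and let $b'\le_{\mathcal{I}}b$ be positive. The set $(b'\cap A)\setminus(b\cap A)$ is in $\mathcal{I}\cap\mathcal{P}(A)$, so $b'\cap A\subseteq^*b\cap A$. If $b\cap A$ is finite, so is $b'\cap A$. If $b\setminus A\in\mathcal{I}$ and $b\cap A\in D_\xi$, then $b'\setminus A\subseteq(b'\setminus b)\cup(b\setminus A)$ is in $\mathcal{I}$, so $b'\cap A$ is positive, hence infinite, hence in $D_\xi$.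

\emph{$E_\xi$ is dense.} Let $b$ be positive. If $b\cap A$ is finite, $b\in E_\xi$. Otherwise take $d\in D_\xi$ with $d\subseteq^*b\cap A$; removing finitely many points, $d\subseteq b\cap A$. An infinite subset of $A$ is positive, so $d\in E_\xi$.

Finally, $a_0$ is positive, and no $b\le_{\mathcal{I}}a_0$ lies in all $E_\xi$. For such $b$ we would have $b\setminus A\subseteq b\setminus a_0\in\mathcal{I}$, so $b\cap A$ would be infinite and would belong to every $D_\xi$, while $(b\cap A)\setminus a_0\in\mathcal{I}\cap\mathcal{P}(A)$ would give $b\cap A\subseteq^*a_0$.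
\end{proof}

\section{A Laver-type forcing that adds a lower bound modulo $\mathcal{I}$}\label{sec:forcing}

In Sections~\ref{sec:forcing}--\ref{sec:dichotomy}, $\varphi$ is a fixed admissible function and $\mathcal{I}=\mathcal{I}_\varphi$. An \emph{$\mathcal{I}$-filter} is a filter $U$ on $\omega$ that consists of positive sets and contains $\omega\setminus a$ for every $a\in\mathcal{I}$.

We want a positive $X$ with $X\le_{\mathcal{I}}Y$ for all $Y\in U$. We build it as a union of finite sets $b_0,b_1,\dots$. Each $b_i$ has mass at least $1$, which will make $X$ positive, and for each $Y\in U$ the errors $\varphi(b_i\setminus Y)$ are to be summable. Accordingly let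
\[
H=\{b\in[\omega]^{<\omega}:\varphi(b)\ge1\},\qquad N(Y,\delta)=\{b\in H:\varphi(b\setminus Y)<\delta\},
\]
\[
F_U=\{N\subseteq H: N(Y,\delta)\subseteq N\text{ for some }Y\in U\text{ and }\delta>0\}.
\]
For a filter $F$ on $H$ let $F^+$ be the family of all $C\subseteq H$ that meet every member of $F$. It is closed under supersets; $C\notin F^+$ if and only if $H\setminus C\in F$; and
\begin{equation}\label{eq:minus}
C\in F^+,\ D\notin F^+\ \Longrightarrow\ C\setminus D\in F^+,
\end{equation}
since $C$ meets $(H\setminus D)\cap N$ for every $N\in F$.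

\begin{lemma}\label{lem:filter}
For an $\mathcal{I}$-filter $U$, $F_U$ is a proper filter on $H$, all its members are infinite, and $|F_U|=\mathfrak{c}$.
\end{lemma}

\begin{proof}
We have $N(Y\cap Y',\min(\delta,\delta'))\subseteq N(Y,\delta)\cap N(Y',\delta')$, and $N(Y,\delta)\neq\emptyset$ because the positive set $Y$ has a subset $b\in H$. Fix $b_0\in H$ and $n>\max b_0$. Every finite $b\supseteq b_0$ has $\varphi(b\setminus(\omega\setminus n))=\varphi(b\cap n)\ge1$ and so lies outside $N(\omega\setminus n,1)\in F_U$. With $b=b_0$ this shows $H\setminus\{b_0\}\in F_U$; thus $F_U$ contains all cofinite sets and, being proper, no finite set. It also shows that $N(\omega\setminus n,1)$ has infinite complement in $H$, so it has $\mathfrak{c}$ supersets.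
\end{proof}

\begin{definition}
Let $F=F_U$. The forcing $\mathbb{L}_F$ consists of all trees $T\subseteq H^{<\omega}$ (sets of finite sequences closed under initial segments) that have a node $\mathrm{st}(T)\in T$, the \emph{stem}, comparable with all nodes of $T$, such that
\[
\mathrm{succ}_T(t)=\{b\in H:t^\frown b\in T\}\in F\quad\text{for all }t\in T\text{ extending }\mathrm{st}(T).
\]
The order is inclusion, and the largest element is $H^{<\omega}$.
\end{definition}

Members of $F$ are infinite, so every node extending the stem branches; hence the stem is unique, and $T'\le T$ implies that $\mathrm{st}(T')$ is a node of $T$ extending $\mathrm{st}(T)$. If $u\in T$ extends $\mathrm{st}(T)$, then $T_u=\{v\in T:v\text{ is comparable with }u\}$ is a condition below $T$ with stem $u$. The intersection of finitely many conditions with a common stem is a condition with that stem. As there are countably many stems, $\mathbb{L}_F$ is $\sigma$-centered (a countable union of sets in which finitely many conditions have a common extension), hence ccc. Also $|\mathbb{L}_F|=\mathfrak{c}$: conditions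 are subsets of a countable set, and each $N\in F$ gives the condition $\{\emptyset\}\cup\{t:t(0)\in N\}$.

If $G$ is generic, the union of the stems of members of $G$ is an infinite sequence $(b_i)_{i<\omega}$, the \emph{generic branch}. It is a branch through every $T\in G$: if $T'\in G$, a common extension of $T$ and $T'$ has its stem in $T$ and extending $\mathrm{st}(T')$, so $\mathrm{st}(T')\in T$.

\begin{lemma}\label{lem:lower}
$\mathbb{L}_{F_U}$ forces that $X=\bigcup_ib_i$ is positive and that $X\le_{\mathcal{I}}Y$ for all $Y\in U$.
\end{lemma}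

\begin{proof}
Let $Y\in U$ and let $T$ be a condition with stem $t$. The tree $T'$ of all $u\in T$ with $u(i)\in N(Y,2^{-i})$ for $|t|\le i<|u|$ is a condition with stem $t$, and it forces $\varphi(b_i\setminus Y)<2^{-i}$ for all $i\ge|t|$. By density, in the extension there is for each $Y\in U$ some $l$ with $\varphi(b_i\setminus Y)<2^{-i}$ for all $i\ge l$, and countable subadditivity gives
\[
\varphi(X\setminus Y)\le\varphi\Big(\bigcup_{i<l}b_i\Big)+\sum_{i\ge l}2^{-i}<\infty .
\]
Apply this to $Y=\omega\setminus n$: for large $i$ we have $\varphi(b_i\cap n)<\frac12$, so $\varphi(b_i\setminus n)\ge\varphi(b_i)-\varphi(b_i\cap n)>\frac12$. Thus $\varphi(X\setminus n)>\frac12$ for all $n$, and $\varphi(X)=\infty$ by (P2), which holds in the extension by (Abs).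
\end{proof}

The errors are the point of the construction. If we demanded $b_i\subseteq Y$ instead, we would get $X\subseteq^*Y$ for all $Y\in U$, and for an ultrafilter $U$ no ground model set would split $X$. Ultrafilters cannot be avoided: an $\mathcal{I}$-filter that meets $D_S^{\mathcal{I}}$ contains some $Y$ with $Y\setminus S\in\mathcal{I}$ or $Y\cap S\in\mathcal{I}$, and so contains $S$ or $\omega\setminus S$. The next example shows how the errors save splitting in the simplest case.

\begin{example}\label{ex:min}
Let $B\subseteq\omega$ be infinite. Then $\{b\in H:\min b\in B\}$ meets $N(Y,\delta)$ for every positive $Y$ and $\delta>0$. Indeed, by (P3) there is $x\in B$ with $\varphi(\{x\})<\delta$. Take $b'\in H$ with $b'\subseteq Y\setminus(x+1)$ and put $b=\{x\}\cup b'$; then $\min b=x$ and $\varphi(b\setminus Y)\le\varphi(\{x\})<\delta$. Consequently, for a condition $T$ with stem $t$ and $m\in\omega$ there is $b\in\mathrm{succ}_T(t)$ with $\min b\in B\setminus m$, and $T_{t^\frown b}$ forces $\min b_{|t|}\in B\setminus m$. So $\{\min b_i:i<\omega\}$ meets every infinite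 set of the ground model infinitely often, and this set, as well as $X$, is split by every infinite and coinfinite set of the ground model, whichever $U$ we started from.
\end{example}

\section{Gentle forcing and the property $(*)$}\label{sec:gentle}

In Example~\ref{ex:min} every infinite old set $B$ meets the new set infinitely often. For an arbitrary name $\dot A$ this is too much to ask, since $\dot A$ may name an old coinfinite set. The right demand is that countably many old sets serve as a test.

\begin{definition}
A forcing $\mathbb{P}$ is \emph{gentle} if for every $\mathbb{P}$-name $\dot A$ with $\Vdash\dot A\in[\omega]^\omega$ there is a nonempty countable $\mathcal{A}\subseteq[\omega]^\omega$ such that for all $B\subseteq\omega$ in the ground model: if $B\cap A$ is infinite for all $A\in\mathcal{A}$, then $\Vdash|B\cap\dot A|=\omega$. We call $\mathcal{A}$ a \emph{test family} for $\dot A$.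
\end{definition}

\begin{lemma}\label{lem:gentlesplit}
If $\mathbb{P}$ is gentle and $G$ is $\mathbb{P}$-generic over $V$, then every infinite $A\subseteq\omega$ in $V[G]$ is split by a member of $\mathcal{P}(\omega)\cap V$.
\end{lemma}

\begin{proof}
By the maximal principle $A$ has a name $\dot A$ with $\Vdash\dot A\in[\omega]^\omega$. Let $\mathcal{A}\in V$ be a test family for $\dot A$, and let $S\in V$ split every member of $\mathcal{A}$ (Lemma~\ref{lem:ctblsplit}). Apply gentleness to $B=S$ and to $B=\omega\setminus S$.
\end{proof}

When is $\mathbb{L}_F$ gentle? The critical situation is that an element of $\dot A$ is not known at the stem $t$ but becomes a value $f(b)$ once the next set $b$ of the branch is chosen, as $\min b$ did in Example~\ref{ex:min}. To get an element of $B$ into $\dot A$ below an arbitrary condition with stem $t$, the set of $b$ with $f(b)\in B$ must be in $F^+$. This leads to the following property of a filter $F$ on $H$.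

\begin{enumerate}
\item[$(*)$] For every $C\in F^+$ and $f:C\to\omega$, either $f^{-1}(x)\in F^+$ for some $x$, or there is a countable $\mathcal{P}\subseteq[\omega]^\omega$ such that $\{b\in C:f(b)\in B\}\in F^+$ for every $B\subseteq\omega$ that meets every $P\in\mathcal{P}$.
\end{enumerate}

A rank argument reduces the general name to this critical situation.

\begin{lemma}\label{lem:laver}
If $F=F_U$ has $(*)$, then $\mathbb{L}_F$ is gentle.
\end{lemma}

\begin{proof}
Let $\Vdash\dot A\in[\omega]^\omega$ and let $\dot a_k$ name the $k$-th element of $\dot A$ in increasing order, so $\Vdash\dot a_k\ge k$. For $t\in H^{<\omega}$ let $\mathrm{Fav}_k(t)$, the set of values \emph{favored} at $t$, consist of all $x\in\omega$ such that no condition with stem $t$ forces $\dot a_k\neq x$. Favoring is weaker than deciding, and it has the advantage of passing from $F^+$-many successors down to a node.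
\begin{enumerate}
\item[(i)] If $x\in\mathrm{Fav}_k(t)$ and $\mathrm{st}(T)=t$, then some $T'\le T$ forces $\dot a_k=x$, because $T$ does not force $\dot a_k\ne x$. In particular $x\ge k$.
\item[(ii)] If some $T$ with stem $t$ forces $\dot a_k=x$, then $x\in\mathrm{Fav}_k(t)$, because conditions with the same stem are compatible.
\item[(iii)] If $\{b:x\in\mathrm{Fav}_k(t^\frown b)\}\in F^+$, then $x\in\mathrm{Fav}_k(t)$. For if $T$ with stem $t$ forced $\dot a_k\neq x$, we could pick such a $b$ in $\mathrm{succ}_T(t)$, and $T_{t^\frown b}$ would have stem $t^\frown b$ and force $\dot a_k\neq x$.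
\end{enumerate}

\emph{Ranks.} Fix $k$. Let $R_0=\{t:\mathrm{Fav}_k(t)\neq\emptyset\}$, and for $0<\rho<\omega_1$ let $R_{<\rho}=\bigcup_{\rho'<\rho}R_{\rho'}$ and
\[
R_\rho=R_{<\rho}\cup\{t:\{b:t^\frown b\in R_{<\rho}\}\in F^+\}.
\]
Let $R=\bigcup_{\rho<\omega_1}R_\rho$. Since $H^{<\omega}$ is countable, $R=R_{<\rho}$ for some $\rho$, so every $u\notin R$ has $\{b:u^\frown b\in R\}\notin F^+$, that is, $\{b:u^\frown b\notin R\}\in F$. Suppose $t\notin R$. Then the initial segments of $t$ together with all $u\supseteq t$ such that $u{\restriction}i\notin R$ for $|t|\le i\le|u|$ form a condition $T$ with stem $t$. Some $T'\le T$ decides $\dot a_k$. Its stem is a node of $T$ extending $t$, so it is outside $R$, and it is in $R_0$ by (ii), a contradiction. Hence $R=H^{<\omega}$, and we let $\mathrm{rk}_k(t)$ be the least $\rho$ with $t\in R_\rho$.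

\emph{The test family.} If $\mathrm{rk}_k(t)=1$, let $C_{k,t}=\{b:\mathrm{Fav}_k(t^\frown b)\neq\emptyset\}\in F^+$ and $f_{k,t}(b)=\min\mathrm{Fav}_k(t^\frown b)$. No fiber $f_{k,t}^{-1}(x)$ is in $F^+$, by (iii) and $\mathrm{Fav}_k(t)=\emptyset$. So $(*)$ provides a countable family $\mathcal{P}_{k,t}$ as in its second alternative. If $\mathrm{Fav}_k(t)\neq\emptyset$ for infinitely many $k$, let $A_t=\{\min\mathrm{Fav}_k(t):k<\omega,\ \mathrm{Fav}_k(t)\neq\emptyset\}$, which is infinite by (i). Let $\mathcal{A}$ consist of $\omega$, all sets $A_t$ and all members of all $\mathcal{P}_{k,t}$. It is nonempty and countable.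

\emph{Verification.} Let $B$ have infinite intersection with every member of $\mathcal{A}$. Given $T$ with stem $t$ and $m\in\omega$, we find $T'\le T$ and $x\in B\setminus m$ with $T'\Vdash x\in\dot A$; by density this gives $\Vdash|B\cap\dot A|=\omega$.

If $A_t$ is defined, then $B\cap A_t$ is infinite, so $x=\min\mathrm{Fav}_k(t)\in B\setminus m$ for some $k$, and (i) gives $T'$.

Otherwise fix $k\ge m$ with $\mathrm{Fav}_k(t)=\emptyset$, so $\mathrm{rk}_k(t)\ge1$. We descend inside $T$ to a node of rank exactly $1$. Let $u\in T$ extend $t$ with $\mathrm{rk}_k(u)=\rho\ge2$. Then $\{b:\mathrm{rk}_k(u^\frown b)<\rho\}\in F^+$, while $\{b:\mathrm{rk}_k(u^\frown b)=0\}\notin F^+$ as $u\notin R_1$. By \eqref{eq:minus}, $\{b:1\le\mathrm{rk}_k(u^\frown b)<\rho\}\in F^+$, and this set meets $\mathrm{succ}_T(u)$. A strictly decreasing sequence of ordinals is finite, so we reach $t^*\in T$ extending $t$ with $\mathrm{rk}_k(t^*)=1$. Since $B$ meets all members of $\mathcal{P}_{k,t^*}$, some $b\in\mathrm{succ}_T(t^*)\cap C_{k,t^*}$ has $x=\min\mathrm{Fav}_k(t^{*\frown}b)\in B$. By (i) applied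 to $T_{t^{*\frown}b}$, some $T'\le T$ forces $\dot a_k=x$, and $x\ge k\ge m$.
\end{proof}

\section{The dichotomy}\label{sec:dichotomy}

We need $\mathcal{I}$-filters $U$ for which $F_U$ has $(*)$. Under CH we build $U$ from a decreasing $\omega_1$-sequence of positive sets and treat one pair $(C,f)$ at each step. A step must guarantee membership in $F_U^+$ before $U$ is known, so we use a notion that refers to all future shrinkings.

\begin{definition}
Let $Y$ be positive. A set $C\subseteq H$ is \emph{dense below $Y$} if $C\cap N(Z,\delta)\ne\emptyset$ for all positive $Z\subseteq Y$ and all $\delta>0$.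
\end{definition}

This passes to positive subsets of $Y$. If $C$ is dense below some member $Y$ of an $\mathcal{I}$-filter $U$, then $C\in F_U^+$: for $Z\in U$ the set $Z\cap Y$ is positive and $N(Z\cap Y,\delta)\subseteq N(Z,\delta)$.

\begin{lemma}[Dichotomy]\label{lem:key}
Let $C\subseteq H$ be dense below the positive set $Y$, and let $f:C\to\omega$. There is a positive $Y'\subseteq Y$ such that one of the following holds:
\begin{enumerate}
\item[\textup{(a)}] for some $x$, $f^{-1}(x)$ is dense below $Y'$;
\item[\textup{(b)}] there is a countable $\mathcal{P}\subseteq[\omega]^\omega$ such that $\{b\in C:f(b)\in B\}$ is dense below $Y'$ for every $B\subseteq\omega$ that meets every $P\in\mathcal{P}$.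
\end{enumerate}
\end{lemma}

A constant $f$ falls under (a). Example~\ref{ex:min} says that $f=\min$ falls under (b) with $\mathcal{P}=\{\omega\setminus n:n<\omega\}$; there the small error alone steers the value of $f$. The next function cannot be steered by a small error alone, and it shows the idea of the general proof.

\begin{example}\label{ex:half}
Let $C$ be the set of $b\in H$ such that $\varphi(b\cap x)\ge\frac12$ for some $x\in b$, and let $f(b)$ be the least such $x$. If $f(b)=x$, then $\varphi(b\setminus Z)\ge\frac12$ for every $Z$ disjoint from $x=\{0,\dots,x-1\}$. So no fiber is dense below any positive set, and no value $x$ can be promised in advance for all $Z$. Now let $B$ be infinite, $Z$ positive and $\delta>0$. Let $s$ be the shortest initial segment of $Z$ with $\varphi(s)\ge\frac12$, take $x\in B$ above $\max s$ with $\varphi(\{x\})<\delta$, take $b'\in H$ with $b'\subseteq Z\setminus(x+1)$, and put $b=s\cup\{x\}\cup b'$. For $x'\in s$ the set $b\cap x'$ is a proper initial segment of $s$ and has mass below $\frac12$, while $b\cap x=s$. So $f(b)=x\in B$ and $\varphi(b\setminus Z)<\delta$,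 and (b) holds with $\mathcal{P}=\{\omega\setminus n:n<\omega\}$. We first walked inside $Z$, at no cost, to a finite set $s$ at which $f$ is about to take its value, and spent the error there.
\end{example}

For a general $f$ we must show that such a critical set $s$ exists inside every positive $Z\subseteq Y'$ and that infinitely many values are available at $s$. We walk in steps of small mass. The next lemma provides a positive set made of small steps placed as far apart as we like.

\begin{lemma}[Small blocks]\label{lem:blocks}
Let $Y$ be positive and let $\theta$ assign a natural number to each finite sequence of finite sets. There are finite nonempty $Y_i\subseteq Y$ $(i<\omega)$ with $\max Y_{i-1}<\min Y_i$, $\min Y_i\ge\theta(Y_0,\dots,Y_{i-1})$ and $\varphi(Y_i)\to0$, such that $\bigcup_iY_i$ is positive.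
\end{lemma}

\begin{proof}
For $\varepsilon>0$ and $n\in\omega$ there is a finite $e\subseteq Y\setminus n$ with $\varepsilon/2\le\varphi(e)\le\varepsilon$. By (P3) we may enlarge $n$ so that $\varphi(\{k\})<\varepsilon/2$ for all $k\ge n$; add points of $Y\setminus n$ one at a time until the value is first at least $\varepsilon/2$; by subadditivity it is then below $\varepsilon$.

Choose the blocks in phases $r=1,2,\dots$. In phase $r$ choose successive blocks, each far enough out, with $\frac1{2r}\le\varphi(Y_i)\le\frac1r$; choose at least one, and end the phase as soon as the union of all blocks chosen so far has mass at least $r$. Each phase ends. Otherwise the union $Y^*$ of all blocks has $\varphi(Y^*)\le r$, so $\varphi(Y^*\setminus n)\to0$ by (P2), although every tail of $Y^*$ contains a block of mass at least $\frac1{2r}$. Hence $\varphi(Y_i)\to0$, and $\varphi(\bigcup_iY_i)\ge r$ for all $r$.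
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
\emph{Step 1: deciding which values are available.} We shrink $Y$ so that the question ``can the value $x$ be obtained from $s$, a positive part of $Y$ and an error below $\delta$?'' has a uniform answer. List all triples $(s,\delta,x)\in[\omega]^{<\omega}\times\mathbb{Q}^+\times\omega$ as $\tau_0,\tau_1,\dots$ and define positive sets $Y=Y^0\supseteq Y^1\supseteq\cdots$. Let $\tau_k=(s,\delta,x)$. If there is a positive $Z\subseteq Y^k$ such that no $b\in f^{-1}(x)$ has $\varphi(b\setminus(s\cup Z))<\delta$, let $Y^{k+1}$ be such a $Z$; otherwise let $Y^{k+1}=Y^k$. Lemma~\ref{lem:sigma} gives a positive subset of $Y$ almost contained in every $Y^k$. We replace $Y$ by this subset; $C$ is still dense below it. Now every triple $(s,\delta,x)$ is of exactly one of two kinds.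
\begin{itemize}
\item \emph{Accepted:} for every positive $Z\subseteq Y$ there is $b\in f^{-1}(x)$ with $\varphi(b\setminus(s\cup Z))<\delta$.
\item \emph{Rejected:} there is $m$ such that $\varphi\big(b\setminus(s\cup(Y\setminus m))\big)\ge\delta$ for all $b\in f^{-1}(x)$.
\end{itemize}
Indeed, if the first case occurred at step $k$, then $\tau_k$ is rejected by any $m$ with $Y\setminus m\subseteq Y^{k+1}$. If the second case occurred, then for positive $Z\subseteq Y$ the set $Z\cap Y^k$ is a positive subset of $Y^k$, so some $b\in f^{-1}(x)$ has $\varphi(b\setminus(s\cup Z))\le\varphi(b\setminus(s\cup(Z\cap Y^k)))<\delta$. Taking $Z=Y\setminus m$ shows that the two kinds exclude each other.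

Let $A_\delta(s)=\{x:(s,\delta,x)\text{ is accepted}\}$. It increases with $s$ and with $\delta$. A finite set of small mass can be moved from $s$ into the error: for finite $e$,
\begin{equation}\label{eq:double}
\varphi(e)\le\delta\ \Longrightarrow\ A_\delta(s\cup e)\subseteq A_{2\delta}(s),
\end{equation}
because $\varphi(b\setminus(s\cup Z))\le\varphi(b\setminus(s\cup e\cup Z))+\varphi(e)$.

\emph{Step 2: the case that $A_{1/j}(\emptyset)\neq\emptyset$ for all $j\ge1$.} (This is the case of Example~\ref{ex:min}.) These sets decrease with $j$. If some $x$ lies in all of them, $f^{-1}(x)$ is dense below $Y$ and (a) holds with $Y'=Y$. Otherwise each of them is infinite, since a decreasing sequence of nonempty finite sets has nonempty intersection. Then (b) holds with $Y'=Y$ and $\mathcal{P}=\{A_{1/j}(\emptyset):j\ge1\}$: given $B$ meeting all these sets, a positive $Z\subseteq Y$ and $\delta>0$, take $j$ with $1/j\le\delta$ and $x\in B\cap A_{1/j}(\emptyset)$; acceptance gives $b\in f^{-1}(x)$ with $\varphi(b\setminus Z)<\delta$.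

From now on $A_{1/j_0}(\emptyset)=\emptyset$ for some $j_0\ge1$, as in Example~\ref{ex:half}; then $A_{1/j}(\emptyset)=\emptyset$ for all $j\ge j_0$.

\emph{Step 3: critical sets.} Let $\delta=1/j$ and let $s\subseteq Y$ be finite with $A_\delta(s)=\emptyset$. Call $s$ \emph{$\delta$-critical} if for every $n$ there is a finite $e\subseteq Y\setminus n$ with $\varphi(e)\le\delta$ and $A_\delta(s\cup e)\neq\emptyset$. If $s$ is not $\delta$-critical, fix $n(s,\delta)$ such that no such $e\subseteq Y\setminus n(s,\delta)$ exists.

\emph{Claim: if $s$ is $\delta$-critical, then $A_{2\delta}(s)$ is infinite.} Choose witnesses $e_n\subseteq Y\setminus n$ and $x_n\in A_\delta(s\cup e_n)$. By \eqref{eq:double}, $x_n\in A_{2\delta}(s)$. It suffices to show that each $x$ equals $x_n$ for only finitely many $n$. As $A_\delta(s)=\emptyset$, the triple $(s,\delta,x)$ is rejected by some $m$. If $x_n=x$ for some $n\ge m$, acceptance of $(s\cup e_n,\delta,x)$ applied to $Z=Y\setminus m$ gives $b\in f^{-1}(x)$ with $\varphi\big(b\setminus(s\cup e_n\cup(Y\setminus m))\big)<\delta$. But $e_n\subseteq Y\setminus m$,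 so this contradicts rejection.

\emph{Step 4: the set $Y'$.} We place the blocks so far apart that no single small block can change the status of a non-critical set. By Lemma~\ref{lem:blocks} there is a positive $Y'=\bigcup_iY_i\subseteq Y$, with finite blocks in increasing order and $\varphi(Y_i)\to0$, such that $\min Y_i\ge n(s,1/j)$ whenever $1\le j\le i$, $s\subseteq Y_0\cup\dots\cup Y_{i-1}$, $A_{1/j}(s)=\emptyset$ and $s$ is not $1/j$-critical; for each $i$ these are finitely many requirements. Let $\mathcal{P}$ be the countable family of all infinite sets of the form $A_{2/j}(s)$. We prove (b).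

Let $B$ meet every member of $\mathcal{P}$, let $Z\subseteq Y'$ be positive and let $\delta>0$. Fix $j\ge j_0$ with $2/j\le\delta$ and $i_0\ge j$ with $\varphi(Y_i)\le1/j$ for all $i\ge i_0$. The set $Z_1=Z\setminus\bigcup_{i<i_0}Y_i$ is positive. As $C$ is dense below $Y$, there is $b\in C$ with $\varphi(b\setminus Z_1)<1/j$. Let $c=b\cap Z_1$. Then $f(b)\in A_{1/j}(c)$, since $b$ itself is a witness for every positive $W\subseteq Y$: $\varphi(b\setminus(c\cup W))\le\varphi(b\setminus c)=\varphi(b\setminus Z_1)<1/j$.

Walk from $\emptyset$ to $c$ block by block, through the sets $c^{(i)}=c\cap\bigcup_{l\le i}Y_l$. At the start, $c^{(i_0-1)}=\emptyset$ and $A_{1/j}(\emptyset)=\emptyset$; at the end, $c^{(i)}=c$ for large $i$ and $A_{1/j}(c)\neq\emptyset$. Let $i\ge i_0$ be least with $A_{1/j}(c^{(i)})\neq\emptyset$, and put $s=c^{(i-1)}$ and $e=c\cap Y_i$. Then $A_{1/j}(s)=\emptyset$, $A_{1/j}(s\cup e)\neq\emptyset$ and $\varphi(e)\le1/j$. If $s$ were not $1/j$-critical, then $j\le i$ and $s\subseteq Y_0\cup\dots\cup Y_{i-1}$ would give $e\subseteq Y\setminus n(s,1/j)$, against the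 choice of $n(s,1/j)$. So $s$ is $1/j$-critical, and $A_{2/j}(s)\in\mathcal{P}$ by the Claim. Take $x\in B\cap A_{2/j}(s)$. Acceptance gives $b'\in f^{-1}(x)$ with $\varphi(b'\setminus(s\cup Z))<2/j\le\delta$. Since $s\subseteq c\subseteq Z$, we have $b'\in N(Z,\delta)$ and $f(b')=x\in B$.
\end{proof}

\begin{remark}\label{rem:hyp}
The proof uses (P2) and $\varphi(\{n\})\to0$ only through Lemma~\ref{lem:blocks}. For the counting measure the dichotomy is false. Let $C=H$ and $f=\min$; with $\delta=1$, a set dense below $Y'$ must have a member inside every infinite $Z\subseteq Y'$. Alternative (a) fails for $Z=Y'\setminus(x+1)$, and (b) fails for a set $B$ splitting all members of $\mathcal{P}\cup\{Y'\}$ and $Z=Y'\setminus B$. Without (P2), Lemma~\ref{lem:blocks} is false. Partition $\omega$ into intervals $J_n$ of length $(n+1)^2$ and let $\varphi(X)=\sup_n|X\cap J_n|/(n+1)$. Then (P1) and (P3) hold, but if $\theta$ makes each block start beyond all intervals met by earlier blocks, then $\varphi(\bigcup_iY_i)=\sup_i\varphi(Y_i)<\infty$.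
\end{remark}

\begin{lemma}[CH]\label{lem:CH}
Let $E\in\mathcal{I}^+$ and let $D_\xi$ $(\xi<\omega_1)$ be dense subsets of $\mathcal{I}^+$. There is an $\mathcal{I}$-filter $U$ such that $E\in U$, $U\cap D_\xi\neq\emptyset$ for all $\xi$, and $F_U$ has $(*)$.
\end{lemma}

\begin{proof}
By CH, list all pairs $(C,f)$ with $C\subseteq H$ and $f:C\to\omega$ as $(C_\xi,f_\xi)$, $\xi<\omega_1$. We build a $\le_{\mathcal{I}}$-decreasing sequence $(Y_\xi)_{\xi<\omega_1}$ of positive sets with $Y_0=E$. A limit $\xi<\omega_1$ has countable cofinality, so Lemma~\ref{lem:sigma} applied along a cofinal $\omega$-sequence gives $Y_\xi$; this is where the length $\omega_1$, and hence CH, is used. Given $Y_\xi$, pick $Y'_\xi\in D_\xi$ with $Y'_\xi\le_{\mathcal{I}}Y_\xi$. If $C_\xi$ is not dense below $Y'_\xi$, pick a positive $Y_{\xi+1}\subseteq Y'_\xi$ and $\delta>0$ with $C_\xi\cap N(Y_{\xi+1},\delta)=\emptyset$. Otherwise let $Y_{\xi+1}\subseteq Y'_\xi$ be given by Lemma~\ref{lem:key} for $C_\xi$, $f_\xi$ and $Y'_\xi$.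

Let $U=\{Z:Y_\xi\le_{\mathcal{I}}Z\text{ for some }\xi\}$. If $Y_\xi\setminus Z$ and $Y_\eta\setminus Z'$ are in $\mathcal{I}$ and $\xi\le\eta$, then $Y_\eta\setminus(Z\cap Z')\in\mathcal{I}$, so $U$ is a filter. Its members are positive because the $Y_\xi$ are, and it contains the complements of sets in $\mathcal{I}$, the set $E$ and all $Y'_\xi$. If $C_\xi\in F_U^+$, the first case did not occur at step $\xi$, and alternatives (a) and (b) give the two alternatives of $(*)$, since sets dense below $Y_{\xi+1}\in U$ are in $F_U^+$.
\end{proof}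

\section{Finite support iterations of gentle forcings}\label{sec:iteration}

In the next section a diamond sequence has to guess names for an iteration that is not yet defined. It is convenient that the set of conditions is fixed in advance and only the order is defined by recursion. Let $\mathrm{Fn}(\alpha,\omega_1)$ be the set of finite partial functions from $\alpha$ to $\omega_1$. By an \emph{iteration} we mean a sequence $\langle\mathbb{P}_\alpha,\dot{\mathbb{Q}}_\alpha\rangle$ in which $\mathbb{P}_\alpha$ has underlying set $\mathrm{Fn}(\alpha,\omega_1)$, $\dot{\mathbb{Q}}_\alpha$ is a $\mathbb{P}_\alpha$-name for a ccc partial order with underlying set $\omega_1$ and largest element $0$, and, with the convention $p(\beta)=0$ for $\beta\notin\mathrm{dom}\,p$,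
\[
p\le_{\mathbb{P}_\alpha}q\iff p{\restriction}\beta\Vdash_{\mathbb{P}_\beta}p(\beta)\le_{\dot{\mathbb{Q}}_\beta}q(\beta)\text{ for all }\beta<\alpha .
\]
This is the usual finite support iteration up to forcing equivalence. The map $p\mapsto(p{\restriction}\alpha,p(\alpha))$ makes $\mathbb{P}_{\alpha+1}$ dense in $\mathbb{P}_\alpha*\dot{\mathbb{Q}}_\alpha$: given $(p,\dot q)$, some $p'\le p$ decides $\dot q$ to be an ordinal $\zeta<\omega_1$, and $(p',\check\zeta)\le(p,\dot q)$. For limit $\delta$, $\mathbb{P}_\delta=\bigcup_{\alpha<\delta}\mathbb{P}_\alpha$. For $\alpha<\delta$ and $q\in\mathbb{P}_\delta$ the definition gives: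
\begin{enumerate}
\item[(I1)] if $p\in\mathbb{P}_\alpha$ and $q\le p$, then $q{\restriction}\alpha\le p$ in $\mathbb{P}_\alpha$;
\item[(I2)] if $r\le q{\restriction}\alpha$ in $\mathbb{P}_\alpha$, then $r\cup q{\restriction}[\alpha,\delta)$ is below $r$ and below $q$: at coordinates $\beta<\alpha$ it agrees with $r$, and at $\beta\ge\alpha$ it agrees with $q$ while $r(\beta)=0$.
\end{enumerate}
By (I2), $\mathbb{P}_\alpha$ is a complete suborder of $\mathbb{P}_\delta$, and $G_\alpha=G\cap\mathbb{P}_\alpha$ is $\mathbb{P}_\alpha$-generic whenever $G$ is $\mathbb{P}_\delta$-generic. By the standard theorem on finite support iterations of ccc forcings, all $\mathbb{P}_\alpha$ are ccc.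

\emph{Names for reals.} Let $\mathcal{N}_\alpha$ be the set of sequences $\nu=\langle\nu_n:n<\omega\rangle$ of countable subsets of $\mathrm{Fn}(\alpha,\omega_1)$, and for $G\subseteq\mathrm{Fn}(\alpha',\omega_1)$ let $\nu[G]=\{n:\nu_n\cap G\neq\emptyset\}$. If $\nu\in\mathcal{N}_\alpha$ and $\alpha\le\alpha'$, then $\nu[G_\alpha]=\nu[G_{\alpha'}]$.
\begin{enumerate}
\item[(I3)] For every $\mathbb{P}_\alpha$-name $\dot a$ for a subset of $\omega$ there is $\nu\in\mathcal{N}_\alpha$ with $\Vdash\dot a=\nu[\dot G_\alpha]$.
\end{enumerate}
Let $\nu_n$ be an antichain maximal among those contained in $\{p:p\Vdash n\in\dot a\}$; it is countable by ccc, and it is predense below every $p$ forcing $n\in\dot a$. If $\mathrm{cf}(\alpha)>\omega$, then $\mathcal{N}_\alpha=\bigcup_{\gamma<\alpha}\mathcal{N}_\gamma$, because countably many finite subsets of $\alpha$ are bounded in $\alpha$.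

\begin{lemma}\label{lem:iteration}
If $\mathbb{P}_\alpha$ forces that $\dot{\mathbb{Q}}_\alpha$ is gentle for all $\alpha<\delta$, then $\mathbb{P}_\delta$ is gentle.
\end{lemma}

\begin{proof}
Induction on $\delta$. The forcing $\mathbb{P}_0$ is trivial, and $\{A\}$ is a test family for $\check A$. Let $\dot A$ be a $\mathbb{P}_\delta$-name for an infinite subset of $\omega$.

\emph{Successor $\delta=\alpha+1$.} View $\dot A$ as a $\mathbb{P}_\alpha$-name for a $\dot{\mathbb{Q}}_\alpha$-name. By the maximal principle there are $\mathbb{P}_\alpha$-names $\dot A_i$ $(i<\omega)$ for infinite sets such that $\{\dot A_i:i<\omega\}$ is forced to be a test family for it. Let $\mathcal{A}_i$ be a test family for $\dot A_i$. If $B\in V$ meets all members of $\bigcup_i\mathcal{A}_i$ in infinite sets, then in $V[G_\alpha]$ all $B\cap A_i$ are infinite, so $B\cap A$ is infinite in $V[G_{\alpha+1}]$.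

\emph{Limit of uncountable cofinality.} By (I3), $\Vdash\dot A=\nu[\dot G_\gamma]$ for some $\gamma<\delta$ and $\nu\in\mathcal{N}_\gamma$. A test family for the $\mathbb{P}_\gamma$-name $\nu[\dot G_\gamma]$ works.

\emph{Limit of cofinality $\omega$.} Let $\delta_0<\delta_1<\cdots$ be cofinal in $\delta$. We approximate $\dot A$ at stage $\delta_n$ by the set of its possible elements: in $V[G_{\delta_n}]$ let $A_n$ be the set of all $a$ such that some $q\in\mathbb{P}_\delta$ with $q{\restriction}\delta_n\in G_{\delta_n}$ forces $a\in\dot A$. It is forced to be infinite: given $p\in\mathbb{P}_{\delta_n}$ and $m$, choose $q\le p$ in $\mathbb{P}_\delta$ and $a\ge m$ with $q\Vdash a\in\dot A$; then $q{\restriction}\delta_n\le p$ by (I1), and it forces $a\in\dot A_n$. Let $\mathcal{A}_n$ be a test family for $\dot A_n$ and $\mathcal{A}=\bigcup_n\mathcal{A}_n$. Let $B$ meet all members of $\mathcal{A}$ in infinite sets, and suppose $p\in\mathbb{P}_\delta$ forces $B\cap\dot A\subseteq m$. As $\mathrm{dom}\,p$ is finite, $p\in\mathbb{P}_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be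 generic. Since $B\cap A_n$ is infinite, there are $a\in B\setminus m$ and $q$ with $q{\restriction}\delta_n\in G_{\delta_n}$ and $q\Vdash a\in\dot A$. Take $r\in G_{\delta_n}$ below $p$ and $q{\restriction}\delta_n$. By (I2), $r\cup q{\restriction}[\delta_n,\delta)$ is below $p$ and $q$, so it forces both $B\cap\dot A\subseteq m$ and $a\in B\cap\dot A$, a contradiction.
\end{proof}

\section{The model}\label{sec:model}

We construct one model for Theorems~\ref{thm:main} and~\ref{thm:all}.

\begin{proposition}\label{prop:model}
Assume $V=L$. There is a ccc forcing $\mathbb{P}$ such that in $V[G]$, for $\mathbb{P}$-generic $G$: $\mathfrak{h}=\mathfrak{s}=\omega_1$, $\mathfrak{c}=\omega_2$, and $\mathfrak{h}(\mathcal{I}_\varphi)=\omega_2$ for every admissible $\varphi$.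
\end{proposition}

A family of $\omega_1$ dense open sets in the final model appears at no intermediate stage. What does appear, at many stages $\alpha$, is its trace on $V[G_\alpha]$, and the trace is a family of dense sets there. It has no reason to be dense at later stages, so it must be handled at stage $\alpha$ itself; ordinary bookkeeping does not do this, and we guess the trace with a diamond sequence.

\subsection*{Guessing}
Let $V=L$; then CH holds. Let $\Gamma=\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega_1\}$, a stationary set. By Jensen's theorem, in $L$ the principle $\diamondsuit_\kappa(S)$ holds for every regular uncountable $\kappa$ and stationary $S\subseteq\kappa$. So there are sets $d_\alpha\subseteq\alpha$ $(\alpha\in\Gamma)$ such that $\{\alpha\in\Gamma:d\cap\alpha=d_\alpha\}$ is stationary for every $d\subseteq\omega_2$. We use twice the following closure argument.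
\begin{enumerate}
\item[(Cl)] Let $\pi:Z\to\omega_2$ be a bijection and $Z=\bigcup_{\gamma<\omega_2}Z_\gamma$ an increasing union of sets of size at most $\omega_1$. Then $\pi[\bigcup_{\gamma<\alpha}Z_\gamma]=\alpha$ for all $\alpha$ in a club, namely for the limit ordinals closed under $\gamma\mapsto\sup\pi[Z_\gamma]$ and under $\eta\mapsto\min\{\gamma:\eta\in\pi[Z_\gamma]\}$.
\end{enumerate}

By CH, $|\mathcal{N}_\alpha|\le\omega_1^{\omega}=\omega_1$ for $\alpha<\omega_2$, and $\mathcal{N}_{\omega_2}=\bigcup_{\alpha<\omega_2}\mathcal{N}_\alpha$ has size $\omega_2$. List it without repetition as $\langle\nu^\eta:\eta<\omega_2\rangle$. A name for an $\omega_1$-sequence $\langle D_\xi\rangle$ of sets of reals is described by the triples $(\xi,\eta,p)$ such that $p$ forces the real named by $\nu^\eta$ into $D_\xi$. So let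
\[
\Omega_\alpha=\omega_1\times\alpha\times\mathrm{Fn}(\alpha,\omega_1)\qquad(\alpha\le\omega_2),
\]
fix a bijection $\pi:\Omega_{\omega_2}\to\omega_2$, and put $\Delta_\alpha=\Omega_\alpha\cap\pi^{-1}[d_\alpha]$ for $\alpha\in\Gamma$. Then
\begin{enumerate}
\item[(G)] for every $\Delta\subseteq\Omega_{\omega_2}$ the set $\{\alpha\in\Gamma:\Delta\cap\Omega_\alpha=\Delta_\alpha\}$ is stationary.
\end{enumerate}
Indeed $\Omega_\alpha=\bigcup_{\gamma<\alpha}\Omega_\gamma$ for limit $\alpha$, so (Cl) gives $\pi[\Omega_\alpha]=\alpha$ on a club; and if $\pi[\Omega_\alpha]=\alpha$ and $\pi[\Delta]\cap\alpha=d_\alpha$, then $\Delta\cap\Omega_\alpha=\pi^{-1}[\pi[\Delta]\cap\alpha]=\Delta_\alpha$.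

\subsection*{The iteration}
We define an iteration $\langle\mathbb{P}_\alpha,\dot{\mathbb{Q}}_\alpha:\alpha<\omega_2\rangle$ as in Section~\ref{sec:iteration}. Suppose $\mathbb{P}_\alpha$ is defined; it is ccc. By (I3), $V[G_\alpha]$ has at most $|\mathcal{N}_\alpha|\le\omega_1$ reals and satisfies CH. Work in $V[G_\alpha]$. If $\alpha\in\Gamma$, put for $\xi<\omega_1$
\[
D^\alpha_\xi=\{\nu^\eta[G_\alpha]:\eta<\alpha,\ \nu^\eta\in\mathcal{N}_\alpha,\text{ and }(\xi,\eta,p)\in\Delta_\alpha\text{ for some }p\in G_\alpha\}.
\]
Call $\alpha$ \emph{active} if $\alpha\in\Gamma$, $D^\alpha_0=\{w\}$ where $w$ is the code of an admissible $\varphi$, $D^\alpha_1=\{E\}$ with $E\in\mathcal{I}_\varphi^+$, and $D^\alpha_\xi$ is a dense subset of $\mathcal{I}_\varphi^+$ for $2\le\xi<\omega_1$. If $\alpha$ is active, let $U_\alpha$ be given by Lemma~\ref{lem:CH} for $\varphi$, $E$ and the sets $D^\alpha_\xi$ $(2\le\xi<\omega_1)$. Otherwise let $U_\alpha$ be given by Lemma~\ref{lem:CH} for $\mu$, $E=\omega$ and all dense sets equal to $\mathcal{I}_\mu^+$. The forcing $\mathbb{L}_{F_{U_\alpha}}$ is ccc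 and has size $\mathfrak{c}=\omega_1$, so it has an isomorphic copy $\mathbb{Q}_\alpha$ with underlying set $\omega_1$ and largest element $0$. The maximal principle gives a name $\dot{\mathbb{Q}}_\alpha$ for such a copy.

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Let $\mathbb{P}=\mathbb{P}_{\omega_2}$ and let $G$ be generic. Cardinals are preserved by ccc, and $\mathfrak{c}\le|\mathcal{N}_{\omega_2}|=\omega_2$ in $V[G]$ by (I3).

\emph{$\mathfrak{h}=\mathfrak{s}=\omega_1$.} By Lemmas~\ref{lem:laver} and~\ref{lem:iteration}, $\mathbb{P}$ is gentle. By Lemma~\ref{lem:gentlesplit}, $\mathcal{P}(\omega)\cap V$, of size $\omega_1$, splits every infinite set, so $\omega_1\le\mathfrak{h}\le\mathfrak{s}\le\omega_1$ by Lemma~\ref{lem:split}.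

\emph{$\mathfrak{h}(\mathcal{I}_\varphi)\ge\omega_2$.} Let $\varphi\in V[G]$ be admissible with code $w$, and let $\mathcal{I}=\mathcal{I}_\varphi$. Suppose that some family of at most $\omega_1$ dense open subsets of $\mathcal{I}^+$ has a non-dense intersection. List it, with repetitions, as $\langle D_\xi:2\le\xi<\omega_1\rangle$, let $E\in\mathcal{I}^+$ have no common element of these sets below it, and put $D_0=\{w\}$ and $D_1=\{E\}$.

\emph{Names.} Let $\Theta(y)$ say: $y=\langle y_\xi:\xi<\omega_1\rangle$, $y_0=\{w'\}$ where $w'$ is the code of an admissible $\varphi'$, $y_1=\{E'\}$ with $E'\in\mathcal{I}_{\varphi'}^+$, and $y_\xi$ is dense open in $\mathcal{I}_{\varphi'}^+$ for $\xi\ge2$. Let $\dot y$ be a name for $\langle D_\xi:\xi<\omega_1\rangle$. The sequence $\{w_\mu\},\{\omega\},\mathcal{I}_\mu^+,\mathcal{I}_\mu^+,\dots$ always satisfies $\Theta$, so it is forced that some $z$ satisfies $\Theta(z)$ and ($\Theta(\dot y)\to z=\dot y$). The maximal principle gives names $\dot D_\xi$ for the entries of such a $z$: they evaluate under $G$ to the $D_\xi$, and $\Vdash\Theta(\langle\dot D_\xi:\xi<\omega_1\rangle)$.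 Let $\dot{\mathcal{I}}$ name the ideal coded by the element of $\dot D_0$. By (I3) there are $\eta_0,\eta_1<\omega_2$ with $\Vdash\dot D_i=\{\nu^{\eta_i}[\dot G]\}$ for $i=0,1$. In $V$ let
\[
\Delta=\{(\xi,\eta,p)\in\Omega_{\omega_2}:p\Vdash\nu^\eta[\dot G]\in\dot D_\xi\},
\]
and define two functions into $\omega_2$, for $\xi<\omega_1$ and $\eta<\omega_2$.
\begin{itemize}
\item Fix a maximal antichain $M_{\xi,\eta}\subseteq\mathbb{P}$ of conditions deciding ``$\nu^\eta[\dot G]\in\dot D_\xi$''. It is countable; let $g(\xi,\eta)<\omega_2$ contain the domains of all its members.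
\item For $\xi\ge2$ let $g'(\xi,\eta)=\eta'$ be such that it is forced that, if $\nu^\eta[\dot G]\in\dot{\mathcal{I}}^+$, then $\nu^{\eta'}[\dot G]\in\dot D_\xi$ and $\nu^{\eta'}[\dot G]\le_{\dot{\mathcal{I}}}\nu^\eta[\dot G]$. Such $\eta'$ exists by the density of $\dot D_\xi$, the maximal principle and (I3).
\end{itemize}

\emph{A correctly guessed stage.} For club many $\alpha<\omega_2$: $\alpha$ is a limit above $\eta_0$ and $\eta_1$; $\{\nu^\eta:\eta<\alpha\}=\bigcup_{\gamma<\alpha}\mathcal{N}_\gamma$, by (Cl); and $\alpha$ is closed under $\eta\mapsto\sup_\xi g(\xi,\eta)$ and $\eta\mapsto\sup_\xi g'(\xi,\eta)$. By (G) there is such an $\alpha\in\Gamma$ with $\Delta_\alpha=\Delta\cap\Omega_\alpha$. Since $\mathrm{cf}(\alpha)=\omega_1$, we have $\{\nu^\eta:\eta<\alpha\}=\mathcal{N}_\alpha$; this is the reason for guessing on $\Gamma$. By (I3), the reals of $V[G_\alpha]$ are exactly the sets $\nu^\eta[G_\alpha]=\nu^\eta[G]$ with $\eta<\alpha$.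

\emph{$D^\alpha_\xi=D_\xi\cap V[G_\alpha]$ for all $\xi<\omega_1$.} If $x\in D^\alpha_\xi$, then $x=\nu^\eta[G_\alpha]=\nu^\eta[G]$ with $(\xi,\eta,p)\in\Delta$ for some $p\in G$, so $x\in D_\xi$. Conversely let $x\in D_\xi\cap V[G_\alpha]$, say $x=\nu^\eta[G]$ with $\eta<\alpha$. The filter $G$ meets $M_{\xi,\eta}$ in some $p$. As $x\in D_\xi$, $p$ decides positively, so $(\xi,\eta,p)\in\Delta$; and $\mathrm{dom}\,p\subseteq g(\xi,\eta)<\alpha$ gives $p\in G_\alpha$ and $(\xi,\eta,p)\in\Delta\cap\Omega_\alpha=\Delta_\alpha$. Hence $x\in D^\alpha_\xi$.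

\emph{$\alpha$ is active.} Since $\eta_0,\eta_1<\alpha$, we have $D^\alpha_0=\{w\}$ and $D^\alpha_1=\{E\}$, and by (Abs), in $V[G_\alpha]$, $w$ is the code of an admissible function and $E$ is positive. Let $\xi\ge2$. By (Abs), $D^\alpha_\xi$ consists of sets positive in $V[G_\alpha]$. If $x=\nu^\eta[G]$ with $\eta<\alpha$ is positive in $V[G_\alpha]$, then $\eta'=g'(\xi,\eta)<\alpha$, so $\nu^{\eta'}[G]\in D_\xi\cap V[G_\alpha]=D^\alpha_\xi$ and $\nu^{\eta'}[G]\le_{\mathcal{I}}x$. Thus $D^\alpha_\xi$ is dense in $V[G_\alpha]$.

\emph{The contradiction.} The filter $U_\alpha$ contains $E$ and an element $Y_\xi$ of $D_\xi$ for each $\xi\ge2$. Lemma~\ref{lem:lower} gives a positive $X\in V[G_{\alpha+1}]$ with $X\le_{\mathcal{I}}Y$ for all $Y\in U_\alpha$, and by (Abs) this remains true in $V[G]$. So $X\le_{\mathcal{I}}E$, and $X\in D_\xi$ for all $\xi\ge2$ because $X\le_{\mathcal{I}}Y_\xi$ and $D_\xi$ is open. This contradicts the choice of $E$.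

Finally, Lemma~\ref{lem:bounds} gives $\omega_2\le\mathfrak{h}(\mathcal{I}_\varphi)\le\mathfrak{c}\le\omega_2$ for every admissible $\varphi$, and $\mu$ is one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC is consistent, so is ZFC $+\ V=L$. Apply Proposition~\ref{prop:model} with $\varphi=\mu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The last sentence is Proposition~\ref{prop:nontall}. Work in the model of Proposition~\ref{prop:model} and let $\mathcal{I}$ be an $F_\sigma$ P-ideal. By Solecki's theorem \cite{Solecki} there is $\varphi$ satisfying (P1) with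
\[
\mathcal{I}=\{X:\varphi(X)<\infty\}=\{X:\textstyle\lim_n\varphi(X\setminus n)=0\}.
\]
So $\mathcal{I}=\mathcal{I}_\varphi$, (P2) holds, and $\varphi(\omega)=\infty$ as $\omega\notin\mathcal{I}$. Suppose $\mathcal{I}$ is tall. If $\varphi(\{n\})\ge\varepsilon>0$ for all $n$ in an infinite set $A$, then every infinite $X\subseteq A$ has $\varphi(X\setminus n)\ge\varepsilon$ for all $n$ and is not in $\mathcal{I}$, against tallness. Hence $\varphi(\{n\})\to0$, $\varphi$ is admissible, and $\mathfrak{h}(\mathcal{I})=\omega_2$. If $\mathcal{I}$ is not tall, then $\omega_1\le\mathfrak{h}(\mathcal{I})\le\mathfrak{h}=\omega_1$ by Lemma~\ref{lem:bounds} and Proposition~\ref{prop:nontall}.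
\end{proof}

\section{The Mathias model}\label{sec:mathias}

Mathias forcing consists of pairs $(s,A)$ with $s\subseteq\omega$ finite, $A\subseteq\omega$ infinite and $\max s<\min A$, where $(t,B)\le(s,A)$ if $t$ end-extends $s$, $B\subseteq A$ and $t\setminus s\subseteq A$. The \emph{Mathias model} $V[G]$ is the extension of a model $V$ of GCH by the countable support iteration of Mathias forcing of length $\omega_2$. We use two known facts. First, $\omega_1$ is preserved and $\mathfrak{h}=\mathfrak{c}=\omega_2$ in $V[G]$ \cite{Blass}. Second, the iteration has the \emph{Laver property} \cite{BJ}: if $f\in\omega^\omega\cap V[G]$ is bounded by a function in $V$, there is $\sigma\in V$ with $|\sigma(n)|\le2^n$ and $f(n)\in\sigma(n)$ for all $n$.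

The picture is the mirror image of the previous sections. Since $\mathfrak{s}\ge\mathfrak{h}=\omega_2$, the ground model sets do not split all infinite sets; yet they $\mathcal{I}_{1/n}$-split all positive sets. The Laver property confines the trace of a new set on an interval to few old candidates, and far out, where single points are light, a random set cuts all candidates of non-negligible mass nearly in half.

\begin{proof}[Proof of Theorem~\ref{thm:mathias}]
Let $X\in V[G]$ with $\mu(X)=\infty$, and let $K_n=[4^{n+2},4^{n+3})$. Coding subsets of $K_n$ by numbers below $2^{|K_n|}$, the Laver property gives $\sigma\in V$ with $\sigma(n)\subseteq\mathcal{P}(K_n)$, $|\sigma(n)|\le2^n$ and $X\cap K_n\in\sigma(n)$.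

Work in $V$ and fix $n$. We find $R_n\subseteq K_n$ such that
\begin{equation}\label{eq:quarter}
\mu(a\cap R_n)\ge\tfrac14\mu(a)\quad\text{and}\quad\mu(a\setminus R_n)\ge\tfrac14\mu(a)\qquad\text{for all }a\in\sigma(n)\text{ with }\mu(a)\ge2^{-n}.
\end{equation}
Let $R$ be a uniformly random subset of $K_n$. For $a\subseteq K_n$ the variable $\mu(a\cap R)$ is a sum of independent terms, equal to $0$ or $1/k$ $(k\in a)$ with probability $\frac12$ each. Its mean is $\mu(a)/2$, and since $1/k\le4^{-n-2}$ on $K_n$, its variance is $\frac14\sum_{k\in a}k^{-2}\le\frac14\,4^{-n-2}\mu(a)$. The requirement fails for $a$ exactly when $|\mu(a\cap R)-\mu(a)/2|>\mu(a)/4$. By Chebyshev's inequality, for $\mu(a)\ge2^{-n}$ this has probability at most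
\[
\frac{\frac14\,4^{-n-2}\mu(a)}{(\mu(a)/4)^2}=\frac{4^{-n-1}}{\mu(a)}\le4^{-n-1}2^n .
\]
Summing over at most $2^n$ sets $a$ gives at most $\frac14<1$, so $R_n$ exists. Let $S=\bigcup_nR_n\in V$.

The $K_n$ cover $\omega\setminus16$, so $\sum_n\mu(X\cap K_n)=\infty$. The indices $n$ with $\mu(X\cap K_n)<2^{-n}$ contribute at most $2$, so the sum over the remaining $n$ diverges, and \eqref{eq:quarter} with $a=X\cap K_n$ gives $\mu(X\cap S)=\mu(X\setminus S)=\infty$. Thus every positive set of $V[G]$ is $\mathcal{I}_{1/n}$-split by a member of $\mathcal{P}(\omega)\cap V$, which has size $\omega_1$. Lemmas~\ref{lem:split} and~\ref{lem:bounds} give $\mathfrak{h}_{1/n}=\omega_1$. Hence $\mathfrak{h}\le\mathfrak{h}_{1/n}$ fails in this model, and $\mathfrak{h}_{1/n}\le\mathfrak{h}$ fails in the model of Theorem~\ref{thm:main}.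
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{Blass}
Blass, \emph{Combinatorial cardinal characteristics of the continuum}, Handbook of Set Theory.

\bibitem{density}
\emph{Cardinal invariants of density}, \texttt{http://www.jaist.ac.jp/CTFM/CTFM2015/slides/DRaghavan.pdf}.

\bibitem{Solecki}
Solecki, \emph{Analytic ideals and their applications}, Ann. Pure Appl. Logic 99 (1999).

\end{thebibliography}
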